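# A non-total continuous degree that contains no diagonally non-computably diagonalizable sequence

## 1. Total degrees contain no d.n.c.d. sequence

Write $I=[0,1]$ and let $Q=[0,1]^\omega$ be the Hilbert cube; $\mathbb Q$ denotes the rationals. An element $X\in 2^\omega$ is also a point of $Q$, namely the sequence $(X(n))_n$ of zeros and ones. We need five notions before the first argument.

**Definition (representation).** A representation of $\alpha\in Q$ is any $R\in2^\omega$ that encodes rationals $(q_{n,k})_{n,k\in\omega}$ with $|q_{n,k}-\alpha(n)|\le2^{-k}$ for all $n,k$.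

A point has many representations. If $\alpha(0)=\frac12$, one representation may approximate it from below and another from above. For $X\in2^\omega$, every representation of $X$ computes $X$, and $X$ computes a representation of $X$.

**Definition (continuous degree, following Miller).** $\alpha\le_r\beta$ means that every representation of $\beta$ computes a representation of $\alpha$; $\alpha\equiv_r\beta$ means $\alpha\le_r\beta\le_r\alpha$. The continuous degree of $\alpha$ is its $\equiv_r$-class. It is *total* if it contains some $X\in2^\omega$, and *non-total* otherwise.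

Example. Suppose no $\alpha(n)$ is a dyadic rational. Any representation of $\alpha$ computes the binary digits of every $\alpha(n)$: to find a digit, wait until the approximation separates $\alpha(n)$ from the finitely many relevant dyadic points. Conversely the digits compute a representation. So the sequence of all digits is an $X\in2^\omega$ with $X\equiv_r\alpha$, and the degree is total. Non-total degrees must come from sequences for which such waiting can go on forever.

**Enumeration reducibility.** An enumeration operator $\Gamma$ is given by a c.e. set of axioms $(c,D)$ with $D$ finite, and $\Gamma(A)=\{c:(c,D)\text{ is an axiom for some }D\subseteq A\}$. One writes $A\le_eB$ if $A=\Gamma(B)$ for some $\Gamma$. Put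
$$A_\alpha=\{(n,q):q\in\mathbb Q,\ q<\alpha(n)\}\oplus\{(n,q):q\in\mathbb Q,\ q>\alpha(n)\},$$
and call the two parts the left and the right half. A representation of $\beta$ computes an enumeration of $A_\beta$, since $q<\beta(n)$ iff $q<q_{n,k}-2^{-k}$ for some $k$, and similarly on the right. An enumeration of $A_\beta$ computes a representation of $\beta$: wait for rationals $q<\beta(n)<q'$ with $q'-q\le2^{-k}$ and put $q_{n,k}=q$. Selman's theorem says that $A\le_eB$ iff every enumeration of $B$ computes an enumeration of $A$. Together these give
$$\alpha\le_r\beta\iff A_\alpha\le_eA_\beta .\tag{1}$$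

**Definition (relative $\Pi^0_1$ classes).** Fix an effective enumeration $(\Psi_e)_{e\in\omega}$ of the enumeration operators. $P^\alpha_e\subseteq[0,1]$ is the closed set obtained by removing from $[0,1]$ all rational open intervals enumerated by $\Psi_e(A_\alpha)$.

Endpoints are arbitrary rationals, so that $(\frac12,2)$ may be removed. (If the endpoints had to lie in $[0,1]$, the points $0$ and $1$ could never be removed, and the next notion would be vacuous.) For instance, if $\Psi_e(A_\alpha)$ enumerates just $(\frac13,\frac23)$, then $P^\alpha_e=[0,\frac13]\cup[\frac23,1]$, with convex hull $[0,1]$. If it enumerates all $(2^{-i},2)$, then $P^\alpha_e=\{0\}$.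

**Definition (d.n.c.d., following Miller).** $\alpha\in Q$ is *diagonally non-computably diagonalizable* if for every $e$ with $P^\alpha_e\ne\emptyset$, $\alpha(e)$ lies in the convex hull of $P^\alpha_e$.

So the $e$-th coordinate of $\alpha$ must lie in the hull of a set that is defined from $\alpha$ itself. Here is the easy case. For this proposition only, assume that the numbering is acceptable: from an effective description of a sequence of operators one can compute $\Psi$-indices for them.

**Proposition 1.** No total degree contains a d.n.c.d. sequence.

*Proof.* Let $\gamma\equiv_rX$ with $X\in2^\omega$, and suppose $\gamma$ is d.n.c.d. By (1) there is $\Delta$ with $A_X=\Delta(A_\gamma)$. Let $\Xi_n$ be the operator that, on $A_Y$ with $Y\in2^\omega$, runs the $n$-th oracle program on input $n$ with oracle $Y$. It enumerates all $(2^{-i},2)$ if the output is $0$ and all $(-1,1-2^{-i})$ if the output is $1$. This is an enumeration operator, because an oracle answer "$Y(j)=0$" is the positive fact that $(j,\frac12)$ is in the right half of $A_Y$, and "$Y(j)=1$" is the fact that it is in the left half. Choose a computable $g$ with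 $\Psi_{g(n)}=\Xi_n\circ\Delta$. Then $P^\gamma_{g(n)}$ is $\{0\}$, $\{1\}$ or $[0,1]$ according as the $n$-th program with oracle $X$ on input $n$ outputs $0$, outputs $1$, or does neither. It is never empty, so $\gamma(g(n))=0$ in the first case and $\gamma(g(n))=1$ in the second.

Now $X$ computes a representation of $\gamma$, hence rationals $q_n$ with $|q_n-\gamma(g(n))|\le\frac14$. Let $D(n)=1$ if $q_n<\frac12$ and $D(n)=0$ otherwise. If the $n$-th program outputs $0$ on input $n$, then $q_n\le\frac14$ and $D(n)=1$; if it outputs $1$, then $q_n\ge\frac34$ and $D(n)=0$. So $D$ is a total $X$-computable function that differs from the $n$-th $X$-program at $n$, for every $n$. This is impossible. $\square$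

What changes for a non-total degree? The test "$q_n<\frac12$" depends on the representation. When $\gamma$ has total degree, $X$ singles out one representation, so $D$ is a function of $X$ and the diagonal argument bites. In a non-total degree there is no such choice: different representations give different functions $D$, and no single object in the degree carries one of them. So Proposition 1 gives no information, and one asks:

> Does every non-total continuous degree contain a d.n.c.d. sequence?

The source of this question is "Randomness For Non-Computable Measures". The answer is no.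

## 2. Separating sequences and Theorem A

In the proof of Proposition 1 the set $P^\gamma_{g(n)}$ was $\{0\}$, $\{1\}$ or $[0,1]$. We use the same three sets, but steered by the real number $\alpha(n)$ instead of a computation.

**Definition.** $\beta$ *separates* $\alpha$ if for all $n$: $\alpha(n)<\frac12\Rightarrow\beta(n)=0$, and $\alpha(n)>\frac12\Rightarrow\beta(n)=1$.

If $\alpha(n)=\frac12$ there is no condition on $\beta(n)$. Example: a separator of $(\frac13,\frac12,\frac23,\dots)$ starts with $0$, anything, $1$.

For $x\in Q$ and $Z\in2^\omega$ let $(x\oplus Z)(2n)=x(n)$ and $(x\oplus Z)(2n+1)=Z(n)$.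

**Theorem A.** For every countable $\mathcal Z\subseteq2^\omega$ there is $\alpha\in Q$ such that for all $Z\in\mathcal Z$:

1. $\alpha\oplus Z$ has non-total continuous degree;
2. no $\beta\le_r\alpha\oplus Z$ separates $\alpha$;
3. the degree of $\alpha\oplus Z$ contains no d.n.c.d. sequence.

With $\mathcal Z=\{0^\omega\}$ we have $\alpha\oplus0^\omega\equiv_r\alpha$, so the degree of $\alpha$ is non-total and contains no d.n.c.d. sequence. This answers the question.

## 3. Reductions as pairs of semicontinuous functions

This section removes computability from the problem. What remains of an enumeration reduction $x\mapsto\Gamma(A_{x\oplus Z})$ is a lower and an upper bound for each coordinate of the output. Recall that $a:Q\to[0,1]$ is lower semicontinuous (lsc) if each $\{a>t\}$ is open, and $b$ is upper semicontinuous (usc) if each $\{b<t\}$ is open.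

**Definition.** A *partial map* is a pair $\varphi=(a,b)$ of functions $Q\to[0,1]$ with $a\le b$, $a$ lsc, $b$ usc. It is *defined* at $x$ if $a(x)=b(x)=:\varphi(x)$. A *partial sequence* is $\Phi=(\varphi_n)_{n\in\omega}$ with each $\varphi_n$ a partial map; it is defined at $x$ if all $\varphi_n$ are, and then $\Phi(x)=(\varphi_n(x))_n\in Q$.

Example (the sign map). Let $\operatorname{sg}_n=(a,b)$ with values $(0,0)$ where $x(n)<\frac12$, $(1,1)$ where $x(n)>\frac12$, and $(0,1)$ where $x(n)=\frac12$. Here $a$ is the indicator of the open set $\{x(n)>\frac12\}$, hence lsc. Also $b$ is the indicator of the closed set $\{x(n)\ge\frac12\}$, hence usc. The map is undefined exactly where $x(n)=\frac12$.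

**Lemma 2.** For each enumeration operator $\Gamma$ and $Z\in2^\omega$ there is a partial sequence $\Phi^{\Gamma,Z}=(\varphi^{\Gamma,Z}_n)_n$ such that whenever $\Gamma(A_{x\oplus Z})=A_\beta$ with $\beta\in Q$, $\Phi^{\Gamma,Z}$ is defined at $x$ with value $\beta$.

*Proof.* **Bounds from the output.** Each set $\{x:c\in A_{x\oplus Z}\}$ is open: it is given by a strict inequality on one coordinate of $x$, or does not depend on $x$. So each $\{x:c\in\Gamma(A_{x\oplus Z})\}$ is open, being a union of finite intersections of such sets. Fix $n$. Let $a^\infty(x)$ be the supremum of $0$ and all $\min(q,1)$ with $(n,q)$ in the left half of $\Gamma(A_{x\oplus Z})$, and let $b^\infty(x)$ be the infimum of $1$ and all $\max(q,0)$ with $(n,q)$ in the right half. Then $a^\infty$ is lsc and $b^\infty$ is usc, with values in $[0,1]$. If $\Gamma(A_{x\oplus Z})=A_\beta$, then $a^\infty(x)=b^\infty(x)=\beta(n)$.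

**Forcing $a\le b$ everywhere.** At points where the output is not of the form $A_\beta$, $a^\infty$ may exceed $b^\infty$. We stop the approximations before they cross. A bounded lsc function on a metric space is the limit of an increasing sequence of continuous functions, so there are continuous $[0,1]$-valued $a^s\uparrow a^\infty$ and $b^s\downarrow b^\infty$ with $a^0=0$, $b^0=1$. Put $a_0=0$, $b_0=1$ and
$$a_{s+1}=\min(\max(a_s,a^{s+1}),b_s),\qquad b_{s+1}=\max(\min(b_s,b^{s+1}),a_{s+1}).$$
All these functions are continuous. By induction $a_s\le a_{s+1}\le b_{s+1}\le b_s$. Indeed, given $a_s\le b_s$, both terms of the minimum are $\ge a_s$, so $a_s\le a_{s+1}\le b_s$. Then $b_{s+1}\ge a_{s+1}$, and $b_{s+1}\le b_s$ because both terms of the maximum are $\le b_s$.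

Suppose $a^\infty(x)\le b^\infty(x)$. Then $a_s(x)=a^s(x)$ and $b_s(x)=b^s(x)$ for all $s$. Inductively, $\max(a^s,a^{s+1})=a^{s+1}\le a^\infty\le b^\infty\le b^s$ at $x$, so $a_{s+1}(x)=a^{s+1}(x)$; then $\min(b^s,b^{s+1})=b^{s+1}\ge b^\infty\ge a^{s+1}$ at $x$, so $b_{s+1}(x)=b^{s+1}(x)$. Take $\varphi_n=(\sup_sa_s,\inf_sb_s)$. This is a partial map, and at such $x$ it equals $(a^\infty(x),b^\infty(x))$. $\square$

**Theorem B.** Let $\Phi^0,\Phi^1,\dots$ be partial sequences and $\Delta^0,\Delta^1,\dots$ continuous functions $\Delta^i:S^i\to Q$ with $S^i\subseteq2^\omega$. There is $\alpha\in Q$ such that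

* (B1) for no $i$ is $\Phi^i$ defined at $\alpha$ with $\Phi^i(\alpha)$ separating $\alpha$;
* (B2) for no $i,j$ is $\Phi^i$ defined at $\alpha$ with $\Phi^i(\alpha)\in S^j$ and $\Delta^j(\Phi^i(\alpha))=\alpha$.

**Theorem B implies Theorem A.** Apply Theorem B to the following countable lists, taken over all $Z\in\mathcal Z$ and all enumeration operators $\Gamma,\Delta$.

* The partial sequences $\Phi^{\Gamma,Z}$ of Lemma 2.
* The functions $X\mapsto y$ with domain $\{X\in2^\omega:\Delta(A_X)=A_{y\oplus Z}\text{ for some }y\in Q\}$. The set $A_{y\oplus Z}$ determines $y$, and $y(n)>q$, $y(n)<q$ are open conditions on $X$ in the domain, so these functions are continuous.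
* The partial sequences $(\varphi^{\Gamma,Z}_{h(n)})_n$, where $h=h_\Delta:\omega\to\omega$ is chosen with $\Psi_{h(n)}=\Theta_n\circ\Delta$. Here $\Theta_n$ is the operator that, on $A_y$, enumerates all $(2^{-i},2)$ if $y(2n)<\frac12$ (that is, once $(2n,\frac12)$ is in the right half), and all $(-1,1-2^{-i})$ if $y(2n)>\frac12$.

No computability of $h$ is needed: every operator occurs in the list $(\Psi_e)$, and Theorem B accepts arbitrary partial sequences. Let $\alpha$ be as in Theorem B.

*Clause 2.* Let $\beta\le_r\alpha\oplus Z$ separate $\alpha$. By (1), $A_\beta=\Gamma(A_{\alpha\oplus Z})$ for some $\Gamma$, so $\Phi^{\Gamma,Z}(\alpha)=\beta$, contradicting (B1).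

*Clause 1.* If $X\in2^\omega$ and $X\equiv_r\alpha\oplus Z$, then $A_X=\Gamma(A_{\alpha\oplus Z})$ and $A_{\alpha\oplus Z}=\Delta(A_X)$ for some $\Gamma,\Delta$. So $\Phi^{\Gamma,Z}(\alpha)=X$, and the listed function for $\Delta,Z$ maps $X$ to $\alpha$, contradicting (B2).

*Clause 3.* Suppose $\gamma\equiv_r\alpha\oplus Z$ is d.n.c.d., with $A_\gamma=\Gamma(A_{\alpha\oplus Z})$ and $A_{\alpha\oplus Z}=\Delta(A_\gamma)$. Then $\Psi_{h(n)}(A_\gamma)=\Theta_n(A_{\alpha\oplus Z})$, and $(\alpha\oplus Z)(2n)=\alpha(n)$. So $P^\gamma_{h(n)}$ is $\{0\}$, $\{1\}$ or $[0,1]$ according as $\alpha(n)<\frac12$, $\alpha(n)>\frac12$ or $\alpha(n)=\frac12$. It is nonempty, so $\gamma(h(n))$ lies in its convex hull for all $n$; that is, $\gamma\circ h$ separates $\alpha$. But $\gamma\circ h$ is the value at $\alpha$ of the listed partial sequence $(\varphi^{\Gamma,Z}_{h(n)})_n$. This contradicts (B1). $\square$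

Everything from here on proves Theorem B, which is a statement about the topology of the Hilbert cube.

## 4. Everywhere defined maps, and two maps that defeat Baire category

The simplest case of Theorem B is that of partial sequences with no undefined points.

**Proposition 3.** If every $\Phi^i$ is defined on all of $Q$, then the points $\alpha$ satisfying (B1) and (B2) form a comeager set.

*Proof.* Each $\Phi=\Phi^i$ is now continuous, since a function that is both lsc and usc is continuous. A *box* means a nonempty basic open set of $Q$, which restricts finitely many coordinates to intervals; it is convex, so connected.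

For (B1), the set of $x$ such that $\Phi(x)$ separates $x$ is closed: its complement says that for some $n$, either $x(n)<\frac12$ and $\Phi(x)(n)\ne0$, or $x(n)>\frac12$ and $\Phi(x)(n)\ne1$. It contains no box $U$. To see this, take a coordinate $n$ that $U$ does not restrict and a point of $U$ with $n$-th coordinate $\frac12$; moving that coordinate slightly down and up would give values $0$ and $1$ of $\Phi(\cdot)(n)$ arbitrarily near this point. So the set is nowhere dense.

For (B2) with $\Delta:S\to Q$, let $D=\{x:\Phi(x)\in S,\ \Delta(\Phi(x))=x\}$ and $K=\Phi^{-1}(2^\omega)$, a closed set containing $D$. Let $U$ be a box. If $U\not\subseteq K$, then $U\setminus K$ is a nonempty open set disjoint from $D$. If $U\subseteq K$, then $\Phi$ is constant on the connected set $U$, because $2^\omega$ is totally disconnected. Since $x=\Delta(\Phi(x))$ on $D$, the set $D\cap U$ has at most one point, and removing it leaves a nonempty open set disjoint from $D$. So $D$ is nowhere dense. $\square$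

The sensible plan is thus to meet the requirements one after another by Baire category. It stops at the first partial map with undefined points. Take $\Phi=(\operatorname{sg}_n)_n$, the sign maps. At every $x$ with no coordinate equal to $\frac12$, $\Phi$ is defined and separates $x$. These $x$ form a dense $G_\delta$ set, of full product measure. So (B1) for this single $\Phi$ forces $\alpha$ into the meager null set of points that have some coordinate $\frac12$.

The same happens with (B2). Let $\Phi$ list the binary digits of all $x(n)$: for each digit, let $a$ be the largest lsc function below the digit function and $b$ the least usc function above it. Let $\Delta:2^\omega\to Q$ decode. If no $x(n)$ is a dyadic rational, each digit function is locally constant at $x$, so $\Phi$ is defined there, and $\Delta(\Phi(x))=x$. Again a comeager set of points of full measure violates the requirement.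

So we must pass to closed sets with empty interior, such as $\{x:x(0)=\frac12\}$, and then do it again inside them. We cannot fix the hyperplanes $x(n)=\frac12$ in advance. If $\varphi_0$ is constantly $\frac12$ and $\varphi_n=\operatorname{sg}_n$ for $n\ge1$, then on $\{x(0)=\frac12\}$ the partial sequence is defined and separates whenever $x(n)\ne\frac12$ for all $n\ge1$. Here one should instead move $x(0)$ away from $\frac12$, where $\varphi_0$ is wrong. In general the set where a partial map is undefined or wrong is a closed set whose shape we do not control, and the next requirement has to be met inside it.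

We shall build closed sets $Q=C_0\supseteq C_1\supseteq\cdots$, where $C_{i+1}$ contains no point violating the $i$-th requirement. What is needed is a property of closed sets that says "large, up to finite codimension", makes sense for arbitrary closed sets, and survives each step.

## 5. Essential closed sets

All homology and cohomology is singular with $\mathbb F_2$ coefficients, so there are no signs. For $m\ge1$ let $\Sigma=\Sigma^m=\partial([0,1]^{m+1})\subseteq I^{m+1}$, an $m$-sphere with fundamental class $[\Sigma]$; coordinates of its points are indexed $0,\dots,m$. For $\sigma\in I^N$ and $v\in Q$, $\sigma^\frown v\in Q$ is the concatenation.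

**Definition.** A *system* of dimension $k$ is $\mathfrak w=(W,\zeta,N,w)$ with $W$ a compact metrizable space, $\zeta\in H_k(W)$, $N\in\omega$ and $w:W\to I^N$ continuous. For closed $C\subseteq Q$ let
$$C_{\mathfrak w}=\{(p,v)\in W\times Q:\ w(p)^\frown v\in C\}.$$
$C$ is *essential over* $\mathfrak w$ if $\zeta$ is not in the image of $H_k((W\times Q)\setminus C_{\mathfrak w})\to H_k(W)$, the map induced by the projection.

In words: a parameter $p\in W$ prescribes the first $N$ coordinates of a point of $Q$. A cycle in the complement of $C_{\mathfrak w}$ that lies over $\zeta$ is a continuous way of choosing, along a cycle representing $\zeta$, all remaining coordinates so that the resulting points avoid $C$. Essential means that this cannot be done.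

Three facts follow directly from the definition.

* (E1) If some $C$ is essential over $\mathfrak w$, then $\zeta\ne0$, because $0$ is in every image.
* (E2) $\emptyset$ is not essential over any system, because $W\times Q\to W$ has a section.
* (E3) $Q$ is essential over the one-point system $(\mathrm{pt},1,0,\cdot)$, $k=0$, because the complement is empty.

**Definition.** $\mathfrak w^{+m}=(W\times\Sigma^m,\ \zeta\times[\Sigma^m],\ N+m+1,\ (p,\theta)\mapsto w(p)^\frown\theta)$, a system of dimension $k+m$. If $\zeta\ne0$ then $\zeta\times[\Sigma^m]\ne0$ by the Künneth theorem over a field.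

Examples. Over the one-point system only $C=Q$ is essential: as soon as the complement of $C$ has a point, $H_0$ of it maps onto $H_0(\mathrm{pt})$. Now let $C=\{x:x(0)=\dots=x(m-1)=\frac12\}$, of codimension $m$. Over $\mathrm{pt}^{+m}$ the complement of $C_{\mathfrak w}$ is $\Sigma^m\setminus\{(\frac12,\dots,\frac12,0),(\frac12,\dots,\frac12,1)\}$ times $Q$. Its $m$-th homology is zero, since $\Sigma^m$ minus two points is homotopy equivalent to $S^{m-1}$ (for $m=1$, to two points). So $C$ is essential over $\mathrm{pt}^{+m}$. In contrast, $\{x:x(0)=x(1)=\frac12\}$ is not essential over $\mathrm{pt}^{+1}$, since no point of $\Sigma^1$ has both coordinates $\frac12$ and so $C_{\mathfrak w}=\emptyset$. The dimension of the system thus plays the part of a codimension that has already been spent.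

## 6. A sphere map that cannot miss a point

The next lemma is how essentiality is used. Its content: if $C$ is essential, then in a family of points of $Q$ whose fresh coordinates sweep out a sphere, the points that land in $C$ still feel the whole sphere.

We use these textbook facts. *Borsuk's homotopy extension theorem*: a homotopy of a map into an ANR (for us, a sphere), given on a closed subset of a compact metrizable space, extends if its starting map extends. *Relative cap product*: $H_n(X,Y)\times H^m(X,Y)\to H_{n-m}(X)$, natural in the sense that $f_*(x\cap f^*\nu)=f_*x\cap\nu$ for maps of pairs $f$. *Cross products*: $(\zeta\times\sigma)\cap(1\times\mu)=\zeta\times(\sigma\cap\mu)$.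

**Lemma 4.** Let $C$ be essential over $\mathfrak w=(W,\zeta,N,w)$ of dimension $k$. Let $V$ be a finite simplicial complex, $\xi\in H_{k+m}(V)$, and $\pi:V\to W$, $\theta:V\to\Sigma^m$, $u:V\to Q$ continuous with $(\pi,\theta)_*\xi=\zeta\times[\Sigma]$. Let $C'=\{z\in V:w(\pi z)^\frown\theta(z)^\frown u(z)\in C\}$. Then $\theta|_{C'}:C'\to\Sigma$ is not homotopic to a map missing a point of $\Sigma$.

*Proof.* Suppose it is homotopic to a map missing $b$. The plan is to take the "preimage of $b$" as a $k$-dimensional class off $C'$, and to see that it lies over $\zeta$.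

**Step 1: move the whole map off $b$ on $C'$.** $C'$ is closed in $V$. By Borsuk's theorem there is $\tilde\theta:V\to\Sigma$ with $\tilde\theta\simeq\theta$ and $b\notin\tilde\theta(C')$. Put $L=\tilde\theta^{-1}(b)$ and $G=V\setminus C'$. Then $L$ is closed, $G$ is open and $L\subseteq G$. Let $i:G\to V$ be the inclusion.

**Step 2: build the class $\chi\in H_k(G)$.** Let $\mu$ generate $H^m(\Sigma)$. Since $\Sigma\setminus\{b\}$ is contractible and $m\ge1$, the exact sequence of the pair gives $\mu_b\in H^m(\Sigma,\Sigma\setminus\{b\})$ mapping to $\mu$. The closed set $C'$ lies in the open set $V\setminus L$, so excising it gives $H_{k+m}(G,G\setminus L)\cong H_{k+m}(V,V\setminus L)$. Let $\xi_L\in H_{k+m}(G,G\setminus L)$ correspond to the image of $\xi$, and put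
$$\chi=\xi_L\cap(\tilde\theta|_G)^*\mu_b\in H_k(G).$$

**Step 3: identify $i_*\chi$.** Let $\nu=\tilde\theta^*\mu_b\in H^m(V,V\setminus L)$ and $j:(V,\emptyset)\to(V,V\setminus L)$. Naturality for $i:(G,G\setminus L)\to(V,V\setminus L)$ gives $i_*\chi=i_*\xi_L\cap\nu$, and $i_*\xi_L=j_*\xi$ by the choice of $\xi_L$. Naturality for $j$ gives $j_*\xi\cap\nu=\xi\cap j^*\nu=\xi\cap\tilde\theta^*\mu$. Since $\tilde\theta\simeq\theta$,
$$i_*\chi=\xi\cap\theta^*\mu.$$

**Step 4: push down to $W$.** Write $\pi=\mathrm{pr}_1\circ(\pi,\theta)$ and $\theta=\mathrm{pr}_2\circ(\pi,\theta)$. Then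
$$\pi_*i_*\chi=(\mathrm{pr}_1)_*\big((\pi,\theta)_*\xi\cap\mathrm{pr}_2^*\mu\big)=(\mathrm{pr}_1)_*\big((\zeta\times[\Sigma])\cap(1\times\mu)\big)=(\mathrm{pr}_1)_*\big(\zeta\times([\Sigma]\cap\mu)\big)=\zeta,$$
because $[\Sigma]\cap\mu$ is the class of a point.

**Step 5: contradiction.** The map $z\mapsto(\pi z,\theta(z)^\frown u(z))$ sends $G$ into $(W\times Q)\setminus C_{\mathfrak w}$, by the definition of $C'$. Its composite with the projection to $W$ is $\pi\circ i$. So the image of $\chi$ in $H_k((W\times Q)\setminus C_{\mathfrak w})$ maps to $\pi_*i_*\chi=\zeta$, contrary to essentiality. $\square$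

Note that the lemma also says $C'\ne\emptyset$, since the empty map misses every point.

## 7. Homology classes carried by finite complexes

When a set is *not* essential, we want a concrete witness with a bound on its dimension. The bound will be used for general position.

**Lemma 5.** If the closed set $B$ is not essential over $\mathfrak w=(W,\zeta,N,w)$ of dimension $k$, there are a finite simplicial complex $V$ of dimension $\le k$, $\xi\in H_k(V)$, and continuous $\pi:V\to W$, $u:V\to Q$ with $\pi_*\xi=\zeta$ and $w(\pi z)^\frown u(z)\notin B$ for all $z\in V$. If $\zeta\ne0$ then $V\ne\emptyset$.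

*Proof.* Let $O=(W\times Q)\setminus B_{\mathfrak w}$. Some class in $H_k(O)$ maps to $\zeta$; represent it by a singular cycle $\sigma_1+\dots+\sigma_r$.

**Gluing.** The boundary vanishes mod $2$, so the pairs ($i$, codimension-one face of the $i$-th simplex) can be partitioned into two-element sets whose members carry the same singular $(k-1)$-simplex. Take $r$ disjoint standard $k$-simplices and glue paired faces by the order-preserving affine homeomorphisms. This gives a finite $\Delta$-complex $V$ of dimension $\le k$. The maps $\sigma_i$ agree on glued faces, so they define a continuous $f:V\to O$ that restricts to $\sigma_i$ on the $i$-th simplex. Each $(k-1)$-simplex of $V$ arises from exactly two faces, so the sum of all $k$-simplices is a cycle. Let $\xi$ be its class; $f_*\xi$ is the given class. Put $(\pi,u)=f$.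

**Making it simplicial.** In the first barycentric subdivision of a $\Delta$-complex the vertices of a simplex are barycenters of cells of strictly increasing dimension, so they are distinct. If all simplices of a $\Delta$-complex have distinct vertices, then a face of a simplex is determined by its vertices, so a simplex of the barycentric subdivision is determined by the cells whose barycenters are its vertices. Hence the second barycentric subdivision of $V$ is a simplicial complex.

If $V=\emptyset$ then $\xi=0$ and $\zeta=0$. $\square$

## 8. Cutting out points that are coded in Cantor space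

Here we meet one requirement of type (B2). The reason it can be met: the points of Cantor space are totally disconnected, while Lemma 4 says that $C$ still carries a circle in any two fresh coordinates.

**Lemma 6.** Let $C$ be essential over $\mathfrak w=(W,\zeta,N,w)$ (dimension $k$), $\Phi$ a partial sequence, $\Delta:S\to Q$ continuous, $S\subseteq2^\omega$. There is a closed $C^*\subseteq C$, essential over some system, containing no $x$ such that $\Phi$ is defined at $x$, $\Phi(x)\in S$ and $\Delta(\Phi(x))=x$.

*Proof.* Let $\varphi_n=(a_n,b_n)$.

**Step 1: cover the forbidden points by disjoint open sets with small image.** Call $\tau\in2^{<\omega}$ *deciding* if there is an open box $B_\tau\subseteq\mathbb R^2$ with sides $<\frac15$ such that $(\Delta(X)(N),\Delta(X)(N+1))\in B_\tau$ for all $X\in S$ extending $\tau$; fix such a box. By continuity each $X\in S$ extends a deciding string, hence extends a member of the antichain $\mathcal T$ of minimal deciding strings. Let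
$$O_\tau=\{x:\forall n<|\tau|\ (\tau(n)=0\Rightarrow b_n(x)<\tfrac12)\wedge(\tau(n)=1\Rightarrow a_n(x)>\tfrac12)\},$$
which is open by semicontinuity. If $\tau\ne\tau'$ are in $\mathcal T$, they differ at some $n$, say $\tau(n)=0$ and $\tau'(n)=1$. A common point of $O_\tau,O_{\tau'}$ would have $b_n<\frac12<a_n$, contrary to $a_n\le b_n$. So the $O_\tau$ with $\tau\in\mathcal T$ are disjoint. Put
$$G_\tau=O_\tau\cap\{x:(x(N),x(N+1))\in B_\tau\},\qquad E=Q\setminus\bigcup_{\tau\in\mathcal T}G_\tau ,$$
so that $E$ is closed. If $\Phi(x)=X\in S$ and $\Delta(X)=x$, take $\tau\in\mathcal T$ with $\tau\prec X$. Then $a_n(x)=b_n(x)=X(n)$ gives $x\in O_\tau$, and $x=\Delta(X)$ gives $(x(N),x(N+1))\in B_\tau$. So $x\in G_\tau$, and $E$ contains no forbidden point.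

**Step 2: $C^*=C\cap E$ is essential over $\mathfrak w^{+1}$.** Otherwise Lemma 5, applied to $\mathfrak w^{+1}$, gives $V$, $\xi\in H_{k+1}(V)$, $(\pi,\theta):V\to W\times\Sigma^1$ and $u$ with $(\pi,\theta)_*\xi=\zeta\times[\Sigma^1]$ and $x(z):=w(\pi z)^\frown\theta(z)^\frown u(z)\notin C\cap E$ for all $z$. Let $C'=\{z:x(z)\in C\}$. This compact set is covered by the disjoint relatively open sets $C'_\tau=\{z\in C':x(z)\in G_\tau\}$. So only finitely many of them are nonempty, and each is clopen in $C'$. On $C'_\tau$ we have $\theta(z)=(x(z)(N),x(z)(N+1))\in B_\tau$. Since $B_\tau$ has sides $<\frac15$, it does not contain $\Sigma^1$, so $\theta|_{C'_\tau}$ maps into $\Sigma^1$ minus a point, which is contractible. Hence $\theta|_{C'_\tau}$ is null-homotopic. As $\Sigma^1$ is path connected, the finitely many homotopies can be continued to one common constant, and $\theta|_{C'}$ is homotopic to a constant map. A constant map misses a point, contradicting Lemma 4 with $m=1$. $\square$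

## 9. A plane curve that misses a point

Before the separation requirement (B1), look at its one-coordinate version. Let $f:Q\to[0,1]$ be continuous and everywhere defined, thought of as $\varphi_0$. Take a path in $Q$ along which the coordinate $x(0)$, written $y(t)$, goes from $0$ to $1$, and let $g(t)$ be the value of $f$ along the path.

*Claim.* If the plane curve $(y,g)$ misses the point $(\frac12,\frac12)$, then there are $r>0$ and $t$ such that either $y(t)=\frac12-r$ and $g(t)>\frac12$, or $y(t)=\frac12+r$ and $g(t)<\frac12$.

To see this, choose $r\in(0,\frac12)$ with $g(t)\ne\frac12$ whenever $|y(t)-\frac12|\le r$; it exists by compactness. Let $t_1$ be the first time with $y=\frac12+r$, and $t_0$ the last time before $t_1$ with $y=\frac12-r$. On $[t_0,t_1]$ we have $|y-\frac12|\le r$, so $g-\frac12$ has constant sign there. If it is positive, use $t_0$; if negative, use $t_1$. At this point $f$ is wrong, and it is wrong at a definite distance $r$ from the hyperplane $x(0)=\frac12$. So the point belongs to a *closed* set on which $f$ is wrong, and closed sets are what we need.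

The hypothesis is a general position matter: a piecewise linear curve in the plane is one-dimensional and misses almost every point.

Now consider the actual situation. Inside a set $C$ that is essential over a system of dimension $k$, the path becomes a complex $V$ of dimension $k+m$ when $m$ coordinates are watched, and the plane becomes $\mathbb R^m\times\mathbb R^m$: positions of the $m$ coordinates, and approximate values of the $m$ partial maps. The image misses a point in general position when $k+m<2m$. One coordinate is not enough once $k\ge1$; we take $m=k+1$. The sign argument is replaced by a homotopy and Lemma 4. There is one more alternative: the maps may be undefined, by a definite gap $b-a$, on a large part of $C$. Then we simply move into that part.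

## 10. Cutting out separated points

**Lemma 7.** Let $C$ be essential over $\mathfrak w=(W,\zeta,N,w)$ (dimension $k$) and $\Phi$ a partial sequence. There is a closed $C^*\subseteq C$, essential over some system, containing no $x$ such that $\Phi$ is defined at $x$ and $\Phi(x)$ separates $x$.

*Proof.* Call $x$ *bad* if $\Phi$ is defined at $x$ and $\Phi(x)$ separates $x$. Let $m=k+1$, $\Sigma=\Sigma^m$, and for $j<m$ write $\varphi_{N+j}=(a_j,b_j)$.

**Step 1: the alternative "undefined".** This step disposes of the case where the gaps $b_j-a_j$ are large on an essential set. Let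
$$T=\bigcup_{j<m}\{x:b_j(x)-a_j(x)\ge\tfrac1{10}\}.$$
Since $b_j-a_j$ is usc, $T$ is closed, and it contains no bad $x$. If $C\cap T$ is essential over $\mathfrak w^{+m}$, put $C^*=C\cap T$ and we are done. From now on assume it is not. By (E1), $\zeta\times[\Sigma]\ne0$. Lemma 5 gives $V\ne\emptyset$ with $\dim V\le k+m$, $\xi\in H_{k+m}(V)$, $(\pi,\theta):V\to W\times\Sigma$ and $u:V\to Q$ with
$$(\pi,\theta)_*\xi=\zeta\times[\Sigma],\qquad x(z):=w(\pi z)^\frown\theta(z)^\frown u(z)\notin C\cap T\quad(z\in V).\tag{2}$$

**Step 2: a continuous $F$ on $V$ that approximates $\Phi$.** The maps $\varphi_{N+j}$ are only semicontinuous pairs, but near the points $x(z)$ that lie in $C$ the gap is $<\frac1{10}$. We want a continuous $F:V\to[0,1]^m$ that is close to $[a_j,b_j]$ there, also for points of $C$ obtained from $x(z)$ by slight changes.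

Let $d(x,x')=\sum_i2^{-i-1}|x(i)-x'(i)|$. Let $\kappa>0$ be the distance between the disjoint compact sets $x(V)$ and $C\cap T$ ($\kappa=1$ if $C\cap T=\emptyset$). Let $P=\{x\in C:d(x,x(V))\le\kappa/2\}$, a compact set disjoint from $T$. Each $p\in P$ has $b_j(p)-a_j(p)<\frac1{10}$ for all $j<m$, and by semicontinuity a neighborhood on which $a_j(p)-\frac1{20}<a_j\le b_j<b_j(p)+\frac1{20}$ for all $j<m$. So for $x,x'$ in this neighborhood, $[a_j(x),b_j(x)]$ and $[a_j(x'),b_j(x')]$ lie in one interval of length $\le\frac15$. By the Lebesgue number lemma there is $\eta\in(0,\kappa/2]$ such that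
$$x,x'\in P,\ d(x,x')<\eta\ \Rightarrow\ [a_j(x),b_j(x)]\cup[a_j(x'),b_j(x')]\text{ lies in an interval of length}\le\tfrac15\quad(j<m).\tag{3}$$

Choose $M$ so that points agreeing on the first $N+m+1+M$ coordinates have $d<\eta/8$. Let $\varepsilon=\min(\eta/8,\frac14)$. Say that $x$ is *near* $z\in V$ if
$$x=w(\pi z)^\frown\theta'^\frown u'\quad\text{with }\theta'\in\Sigma,\ |\theta'-\theta(z)|_\infty\le\varepsilon,\ u'\in Q\text{ agreeing with }u(z)\text{ on the first }M\text{ coordinates}.$$
Changing $\theta(z)$ to $\theta'$ costs at most $\varepsilon\le\eta/8$ in $d$, and changing the tail costs less than $\eta/8$. So $d(x,x(z))<\eta/4$ if $x$ is near $z$. In particular, if $x\in C$ is near some $z$, then $x\in P$. Fix a metric on $V$ and $\rho>0$ such that $z,z'$ at distance $<\rho$ have $d(x(z),x(z'))<\eta/4$. Then, if $x$ is near $z$, $x'$ is near $z'$ and $z,z'$ are at distance $<\rho$, we get $d(x,x')<\frac34\eta<\eta$.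

Take a finite open cover $(B_l)$ of $V$ by sets of diameter $<\rho$ and a partition of unity $(\lambda_l)$ with $\lambda_l(z)>0\Rightarrow z\in B_l$. If there are $z_l\in B_l$ and $x_l\in C$ near $z_l$, fix such a pair and let $v_l=(a_j(x_l))_{j<m}$; otherwise let $v_l=0$. Put $F=\sum_l\lambda_lv_l:V\to[0,1]^m$. I claim
$$x\in C\text{ near }z\ \Rightarrow\ |F_j(z)-q|\le\tfrac15\quad\text{for all }q\in[a_j(x),b_j(x)],\ j<m.\tag{4}$$
Let $\lambda_l(z)>0$. Then $z\in B_l$, so the pair $(z,x)$ shows that the first case applies to $l$. Since $z,z_l\in B_l$, we have $d(x,x_l)<\eta$, and $x,x_l\in P$. By (3), $v_{l,j}=a_j(x_l)$ is within $\frac15$ of every $q\in[a_j(x),b_j(x)]$. The convex combination $F_j(z)$ of these $v_{l,j}$ is then also within $\frac15$ of $q$.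

**Step 3: general position.** Let $b=(\frac12,\dots,\frac12,1)\in\Sigma$, the center of the top face $\{v\in\Sigma:v_m=1\}$, and $c=(\frac12,\dots,\frac12)\in\mathbb R^m$. We change $\theta$ and $F$ slightly so that the pair misses a point, as in Section 9.

*Piecewise linear maps.* Triangulate $\Sigma$ by affine simplices in $\mathbb R^{m+1}$ of $|\cdot|_\infty$-diameter $\le\varepsilon/2$. Let $\hat\theta:V\to\Sigma$ be a simplicial approximation of $\theta$, defined on an iterated barycentric subdivision $V'$ of $V$. Since $\hat\theta(z)$ lies in the closed simplex that carries $\theta(z)$, $|\hat\theta-\theta|_\infty\le\varepsilon/2$. Let $\hat F:V\to\mathbb R^m$ agree with $F$ at the vertices of an iterated barycentric subdivision $V''$ of $V'$ and be affine on its simplices, with $V''$ so fine that $|\hat F-F|_\infty\le\frac1{100}$.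

*Counting dimensions.* Both $\hat\theta$ and $\hat F$ are affine on the simplices of $V''$. So the image of $(\hat\theta,\hat F)$ lies in a finite union of affine subspaces of $\mathbb R^{m+1}\times\mathbb R^m$ of dimension $\le k+m=2m-1$. These meet the $2m$-dimensional affine space $\{v_m=1\}\times\mathbb R^m$ in a set of $2m$-dimensional measure $0$. Hence there is $(b',c')$ not in the image of $(\hat\theta,\hat F)$, with $b'$ in the top face,
$$|b'-b|_\infty<\min(\tfrac\varepsilon2,\tfrac18),\qquad|c'-c|_\infty<\tfrac1{100}.$$

*Moving $b'$ back to $b$.* Let $h:\Sigma\to\Sigma$ be the identity off the top face, and on the top face map $(1-s)b'+sq\mapsto(1-s)b+sq$ for $q$ in its relative boundary and $s\in[0,1]$. This is a homeomorphism, since $b$ and $b'$ are interior points of the cubical top face. It moves points by at most $\varepsilon/2$, and $h^{-1}(b)=\{b'\}$. Put $\theta_1=h\circ\hat\theta$. Then $|\theta_1-\theta|_\infty\le\varepsilon\le\frac14$. All points of $\Sigma$ have $|\cdot|_\infty$-distance $\frac12$ from the center of $[0,1]^{m+1}$, so the segment from $\theta(z)$ to $\theta_1(z)$ misses the center. Radial projection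 from the center turns these segments into a homotopy $\theta_1\simeq\theta$ in $\Sigma$. Therefore
$$(\pi,\theta_1)_*\xi=\zeta\times[\Sigma],\qquad\theta_1(z)=b\Rightarrow\hat F(z)\ne c'.\tag{5}$$

*A margin.* For $r\in(0,\frac14)$ let $V_r=\{z:\theta_1(z)_m=1,\ |\theta_1(z)_j-\frac12|\le r\ \forall j<m\}$, a closed set. The closed sets $\{z\in V_r:\hat F(z)=c'\}$ decrease as $r\downarrow 0$ and have empty intersection by (5). By compactness we can fix $r$ with
$$\hat F\ne c'\text{ on }V_r.\tag{6}$$

**Step 4: the alternative "wrong".** Now define the closed set of points where some watched coordinate is away from $\frac12$ and the map has a wrong value, and claim that it is essential in $C$. Let $\delta=r/4$ and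
$$N_\delta=\bigcup_{j<m}\Big(\{x:x(N+j)\le\tfrac12-\delta,\ b_j(x)\ge\tfrac1{10}\}\cup\{x:x(N+j)\ge\tfrac12+\delta,\ a_j(x)\le\tfrac9{10}\}\Big).$$
This is closed, since $b_j$ is usc and $a_j$ is lsc. It contains no bad $x$: for a bad $x$, $x(N+j)<\frac12$ forces $b_j(x)=0$ and $x(N+j)>\frac12$ forces $a_j(x)=1$. Write $u(z)|_M$ for the first $M$ coordinates of $u(z)$ and let
$$\mathfrak w_1=(V,\ \xi,\ N+m+1+M,\ w_1),\qquad w_1(z)=w(\pi z)^\frown\theta_1(z)^\frown(u(z)|_M),$$
a system of dimension $k+m$. Every point $w_1(z)^\frown v$ with $v\in Q$ is near $z$, because $|\theta_1-\theta|_\infty\le\varepsilon$. I claim that $C\cap N_\delta$ is essential over $\mathfrak w_1$; then $C^*=C\cap N_\delta$ is as required.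

Suppose not. Lemma 5 gives $V_2$, $\xi_2\in H_{k+m}(V_2)$, $\pi_2:V_2\to V$ with $(\pi_2)_*\xi_2=\xi$, and $u_2:V_2\to Q$ with $x_2(z):=w_1(\pi_2z)^\frown u_2(z)\notin C\cap N_\delta$ for all $z\in V_2$. Let $\theta_2=\theta_1\pi_2$. By (5), $(\pi\pi_2,\theta_2)_*\xi_2=(\pi,\theta_1)_*\xi=\zeta\times[\Sigma]$. So Lemma 4 applies to $C$ and $\mathfrak w$, the complex $V_2$, the class $\xi_2$, and the maps $\pi\pi_2$, $\theta_2$ and $z\mapsto(u(\pi_2z)|_M)^\frown u_2(z)$. The point formed from these maps is $x_2(z)$, so the set called $C'$ in Lemma 4 is
$$C_2=\{z\in V_2:x_2(z)\in C\}.$$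
It remains to show that $\theta_2|_{C_2}$ is homotopic to a map missing $b$; this contradicts Lemma 4.

**Step 5: the homotopy.** The idea is to push the position $y$ of the watched coordinates, where it is close to $c$, in the direction from $c'$ to $\hat F$. On the closed set $A=C_2\cap\pi_2^{-1}(V_r)$ write $\theta_2(z)=(y(z),1)$ with $|y(z)-c|_\infty\le r$, and let
$$s(z)=\frac{c'-\hat F(\pi_2z)}{|c'-\hat F(\pi_2z)|_\infty},\qquad|s(z)|_\infty=1,$$
which is continuous on $A$ by (6). Let $\lambda:[0,r]\to[0,1]$ be $1$ on $[0,2\delta]$ and linear on $[2\delta,4\delta]=[2\delta,r]$ with $\lambda(r)=0$. For $t\in[0,1]$ put $\theta_{2,t}(z)=\theta_2(z)$ on $C_2\setminus A$ and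
$$\theta_{2,t}(z)=\big(y(z)-2\delta t\,\lambda(|y(z)-c|_\infty)\,s(z),\ 1\big)\qquad(z\in A).$$
The values on $A$ stay in the top face because $r+2\delta=\frac32r<\frac12$.

*Continuity.* The set $\{v\in\Sigma:v_m=1,\ |v_j-\frac12|<r\ \forall j<m\}$ is open in $\Sigma$. If $z\in A$ and $|y(z)-c|_\infty<r$, then $\theta_2$ maps a whole neighborhood of $z$ in $C_2$ into this set, so that neighborhood lies in $A$. Hence a point of $A$ that is a limit of points of $C_2\setminus A$ has $|y-c|_\infty=r$, where $\lambda=0$ and the two definitions agree. By the pasting lemma for the closed sets $A$ and $\overline{C_2\setminus A}$, $\theta_{2,t}$ is a homotopy of maps $C_2\to\Sigma$ that starts at $\theta_2|_{C_2}$.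

**Step 6: $\theta_{2,1}$ misses $b$.** Suppose $\theta_{2,1}(z)=b$ with $z\in C_2$. If $z\notin A$, then $\theta_2(z)=b$, so $\pi_2z\in V_r$ and $z\in A$, a contradiction. So $z\in A$ and $y-c=2\delta\lambda s$, where $\lambda$ is taken at $|y-c|_\infty$. Hence $|y-c|_\infty\le2\delta$, so $\lambda=1$ and $y-c=2\delta s$. Choose $j$ with $s_j=\pm1$. Let $x=x_2(z)$. It is in $C$ since $z\in C_2$, hence not in $N_\delta$; it is near $\pi_2z$; and $x(N+j)=y_j$.

* Let $s_j=1$. Then $\hat F_j(\pi_2z)<c'_j<0.51$, and $x(N+j)=\frac12+2\delta$. Since $x\notin N_\delta$, $a_j(x)>\frac9{10}$. By (4) with $q=a_j(x)$, $\hat F_j(\pi_2z)\ge0.9-0.2-0.01=0.69$, a contradiction.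
* Let $s_j=-1$. Then $\hat F_j(\pi_2z)>c'_j>0.49$, and $x(N+j)=\frac12-2\delta$. Since $x\notin N_\delta$, $b_j(x)<\frac1{10}$. By (4) with $q=b_j(x)$, $\hat F_j(\pi_2z)\le0.1+0.2+0.01=0.31$, a contradiction.

So $\theta_{2,1}$ misses $b$, which contradicts Lemma 4. This proves the claim in Step 4 and the lemma. $\square$

## 11. Intersecting the closed sets: proof of Theorem B

List all requirements, (B1) for each $i$ and (B2) for each pair $(i,j)$, as $R_0,R_1,\dots$. Let $C_0=Q$, which is essential over the one-point system by (E3). Given $C_l$ closed and essential over some system, Lemma 7 (if $R_l$ is of type (B1)) or Lemma 6 (if it is of type (B2)) gives a closed $C_{l+1}\subseteq C_l$, essential over some system, with no point violating $R_l$. The systems change and their dimensions may grow, but each is finite, which is all that the lemmas ask for. Each $C_l$ is nonempty by (E2). By compactness of $Q$ there is $\alpha\in\bigcap_lC_l$, and it satisfies every requirement. This proves Theorem B, and with Section 3 it proves Theorem A. So not every non-total continuous degree contains a d.n.c.d. sequence. $\square$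

## 12. Cofinality, separation with a gap, and a fixed point characterization

These complements are not needed for the answer.

**(a) Cofinality and abundance.** By Theorem A with $\mathcal Z=\{Z\}$, above every total degree there is a non-total continuous degree with no d.n.c.d. sequence. Hence there are uncountably many such degrees. Indeed, given countably many, choose a representation $R$ of a member of each, and let $Z$ compute the jump $R'$ for each of these $R$. Take $\alpha$ from Theorem A for $\{Z\}$. If the degree of $\alpha\oplus Z$ were one of the given ones, its $R$ would compute a representation of $\alpha\oplus Z$, hence $Z$, and $R'\le_TZ\le_TR$, which is impossible.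

**(b) Separation with a gap.** Let $p<q$ be reals in $[0,1]$, and let $\alpha$, $Z$ be as in Theorem A. Then no $\beta\le_r\alpha\oplus Z$ satisfies $\alpha(n)<\frac12\Rightarrow\beta(n)\le p$ and $\alpha(n)>\frac12\Rightarrow\beta(n)\ge q$ for all $n$. To see this, pick rationals $p<p'<q'<q$ and apply $t\mapsto\min(1,\max(0,\frac{t-p'}{q'-p'}))$ to each coordinate of $\beta$. The result is $\le_r\beta$ and separates $\alpha$, contrary to clause 2. For $p=q=\frac12$ the sequence $\beta=\alpha$ does satisfy the two conditions.

**(c) Characterization.** Let $(\Psi_e)$ be an acceptable numbering. *The degree of $\alpha$ contains a d.n.c.d. sequence iff there is $f\le_r\alpha$ with $f(e)\in\operatorname{conv}P^\alpha_e$ for every $e$ with $P^\alpha_e\ne\emptyset$.* By Theorem A, non-totality does not imply this condition.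

*Proof.* ($\Rightarrow$) Let $\gamma\equiv_r\alpha$ be d.n.c.d. and $A_\alpha=\Delta(A_\gamma)$. Choose a computable $g$ with $\Psi_{g(e)}=\Psi_e\circ\Delta$. Then $P^\gamma_{g(e)}=P^\alpha_e$, and $f=\gamma\circ g$ works.

($\Leftarrow$) We build $\gamma$ with $\alpha$ coded at harmless places and with $f$ consulted elsewhere; the recursion theorem supplies the right places to consult.

The indices $e$ for which $\Psi_e(\emptyset)$ contains $(-1,2)$ form an infinite c.e. set. Let $\{e_0<e_1<\dots\}$ be an infinite computable subset. Then $P^x_{e_n}=\emptyset$ for all $x$ and $n$. Fix an operator that reduces $A_f$ to $A_\alpha$. For a partial computable $p$, let $\Delta_p$ be the operator that from $A_\alpha$ enumerates the part of $A_{\gamma_p}$ belonging to those arguments where the following is defined: $\gamma_p(e_n)=\alpha(n)$, and $\gamma_p(e)=f(p(e))$ for the other $e$. An index of $\Delta_p$ is computable from one for $p$, and from it and $e$ one computes an index of $\Psi_e\circ\Delta_p$. By s-m-n and the recursion theorem there is a total computable $p$ with $\Psi_{p(e)}=\Psi_e\circ\Delta_p$ for all $e$.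

Let $\gamma=\gamma_p$. Since $p$ is total, $\gamma\in Q$ and $A_\gamma=\Delta_p(A_\alpha)$, so $\gamma\le_r\alpha$; and $\alpha(n)=\gamma(e_n)$ gives $\alpha\le_r\gamma$. Moreover $\Psi_e(A_\gamma)=\Psi_e(\Delta_p(A_\alpha))=\Psi_{p(e)}(A_\alpha)$, so $P^\gamma_e=P^\alpha_{p(e)}$. If $e\notin\{e_n:n\in\omega\}$ and $P^\gamma_e\ne\emptyset$, then $\gamma(e)=f(p(e))\in\operatorname{conv}P^\alpha_{p(e)}=\operatorname{conv}P^\gamma_e$. If $e=e_n$, then $P^\gamma_e=\emptyset$ and there is nothing to check. So $\gamma$ is d.n.c.d. $\square$
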